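\title{Affine stratifications and the homotopy dimension of complex varieties}

\begin{abstract}
The affine stratification number $\operatorname{asn}X$ of a separated scheme $X$ of finite type over a field is the least length of a stratification of $X$ by affine locally closed subschemes. We prove that over $\mathbb C$ the space $X(\mathbb C)$ has the homotopy type of a finite CW complex of dimension at most $\operatorname{asn}X+\dim X$, and that this bound is attained for every pair $0\le\operatorname{asn}X\le\dim X$. The main step is the vanishing of $H^i(X,F)$ for $i>\operatorname{asn}X+\dim\operatorname{supp}F$, where $F$ is locally constant along an algebraic partition of $X$ and has arbitrary stalks. Wall's method turns this vanishing into a cell structure when the bound is at least $3$, and a direct construction handles the remaining cases.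
\end{abstract}

\section{Introduction}

A complex variety of dimension $d$ is a space of real dimension $2d$, but its homotopy type can be much thinner. The affine variety $\mathbb G_m^d(\mathbb C)=(\mathbb C^*)^d$ deformation retracts onto the torus $(S^1)^d$, of dimension $d$, whereas $\mathbb P^d(\mathbb C)$ is a closed orientable manifold and has no CW model of dimension below $2d$. This paper bounds the dimension of a CW model by the number of steps needed to cut the variety into affine pieces.

\begin{definition}\label{def:asn}
Let $X$ be a separated scheme of finite type over a field. An \emph{affine stratification} of $X$ is a finite decomposition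
\[
X=\bigsqcup_{k=0}^{n}\bigsqcup_i Y_{k,i},\qquad \overline{Y}_{k,i}\setminus Y_{k,i}\subset\bigcup_{k'>k,\ l}Y_{k',l},
\]
into locally closed affine strata $Y_{k,i}$. The number $n$ is its \emph{length}. The \emph{affine stratification number} $\operatorname{asn}X$ is the least length of an affine stratification of $X$.
\end{definition}

The closure condition says that the boundary of a stratum of level $k$ lies in levels strictly above $k$. It makes the union of the strata of level $0$ an affine open subset whose complement is stratified with one level less. Thus $\operatorname{asn}X=0$ exactly when $X$ is affine, and $\operatorname{asn}X\le\dim X$ always (Lemma~\ref{lem:strat}); the number measures how far $X$ is from being affine. The cells $Y_k=\mathbb P^{a-k}\setminus\mathbb P^{a-k-1}\cong\mathbb A^{a-k}$ show that $\operatorname{asn}\mathbb P^a\le a$. The strata $Y_k=\{x_1=\dots=x_k=0,\ x_{k+1}\ne0\}$, $0\le k\le d-1$, show that $\operatorname{asn}(\mathbb A^d\setminus\{0\})\le d-1$.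

Put $a=\operatorname{asn}X$ and $d=\dim X$. Two vanishing theorems are quoted in \cite{talk}: $H^i(X,\mathcal F)=0$ for $i>a$ if $\mathcal F$ is quasi-coherent, and, over $\mathbb C$, $H^i(X(\mathbb C),\mathcal F)=0$ for $i>a+d$ if $\mathcal F$ is a constructible sheaf in the analytic topology. In particular the Betti cohomology of $X$ vanishes above degree $a+d$. The conjecture posed in \cite{talk} is that this vanishing has a homotopy-theoretic source, namely a finite CW model of dimension at most $a+d$. We prove it.

\begin{theorem}\label{thm:main}
Let $X\neq\emptyset$ be a separated scheme of finite type over $\mathbb C$, and let $a=\operatorname{asn}X$ and $d=\dim X$. Then $X(\mathbb C)$, with the analytic topology, has the homotopy type of a finite CW complex of dimension at most $a+d$.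
\end{theorem}

For $\mathbb P^d$ and $\mathbb A^d\setminus\{0\}$ the theorem gives models of dimension at most $2d$ and $2d-1$. Since $\mathbb C^d\setminus\{0\}\simeq S^{2d-1}$, neither bound can be lowered, and the theorem forces $\operatorname{asn}\mathbb P^d=d$ and $\operatorname{asn}(\mathbb A^d\setminus\{0\})=d-1$.

The proof works with a class of sheaves larger than the constructible ones.

\begin{definition}\label{def:wc}
A sheaf $F$ of abelian groups on $X(\mathbb C)$ is \emph{weakly constructible} if $X$ has a finite partition into Zariski locally closed subsets on each of which $F$ is locally constant. No condition is placed on the stalks. We write $\dim\operatorname{supp}F$ for the dimension of the Zariski closure of $\{x:F_x\ne0\}$, with $\dim\emptyset=-\infty$.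
\end{definition}

\begin{theorem}\label{thm:compl}
Let $X$ be a separated scheme of finite type over $\mathbb C$.
\begin{enumerate}
\item[(1)] If $F$ is weakly constructible on $X$, then $H^i(X,F)=0$ for $i>\operatorname{asn}X+\dim\operatorname{supp}F$.
\item[(2)] If $f:X'\to X$ is an affine morphism of finite type, for example a closed immersion, and $X'\ne\emptyset$, then $X'(\mathbb C)$ has the homotopy type of a finite CW complex of dimension at most $\operatorname{asn}X+\dim X'$.
\item[(3)] Let $m\ge3$. Then $X(\mathbb C)$ is homotopy equivalent to a finite CW complex of dimension at most $m$ if and only if $H^i(X,L)=0$ for all $i>m$ and all locally constant sheaves $L$ on $X$.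
\item[(4)] For all $0\le a\le d$, the variety $\mathbb P^a\times\mathbb G_m^{d-a}$ has affine stratification number $a$, dimension $d$, and no CW model of dimension less than $a+d$. There is no converse: for $a<d$ the variety $\mathbb P^a\times\mathbb A^{d-a}$ also has affine stratification number $a$ and dimension $d$, but it is homotopy equivalent to a finite complex of dimension $2a<a+d$.
\end{enumerate}
\end{theorem}

\subsection*{Why $a+d$}
Grant the case $a=0$: an affine variety of dimension $d$ has a model of dimension at most $d$. Suppose that $X=V_0\cup\dots\cup V_r$ with all $V_i$ affine and open. A union of two open sets $A\cup B$ has a model made of models of $A$ and $B$ and a cylinder on a model of $A\cap B$ (Lemma~\ref{lem:glue}), so each gluing can raise the dimension by one. Take $A=V_0$ and $B=V_1\cup\dots\cup V_r$. Both $B$ and $A\cap B=\bigcup_{i\ge1}(V_0\cap V_i)$ are unions of $r$ affine open sets, and induction gives a model of $X$ of dimension at most $d+r$. The cover also yields an affine stratification of length $r$: the set $Y_k=V_k\setminus(V_0\cup\dots\cup V_{k-1})$ is closed in $V_k$, hence affine, and its closure lies in the closed set $X\setminus(V_0\cup\dots\cup V_{k-1})=Y_k\cup\dots\cup Y_r$.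 Theorem~\ref{thm:main} says that the stratification alone is enough.

\subsection*{The three difficulties}
First, the strata of level $k\ge1$ are not open, so there is nothing to glue. We therefore argue with cohomology, where local cohomology plays the role of the intersection $A\cap B$. Section~\ref{sec:example} shows on $\mathbb P^1\times\mathbb G_m$ how one level of the stratification costs one cohomological degree, and Sections~\ref{sec:wc}--\ref{sec:vanishing} prove Theorem~\ref{thm:compl}(1).

Second, to remove the cells of dimension greater than $m$ from a finite complex $K$, Wall's method \cite{wall} needs the vanishing of $H^i(K;M)$, $i>m$, for modules $M$ over $\Lambda=\mathbb Z[\pi_1K]$ such as $\Lambda$ itself, while constructible sheaves have finitely generated stalks. One cannot bridge this by exhausting $M$ by submodules that are finitely generated as groups. For $X=\mathbb G_m$ the ring is $\Lambda=\mathbb Z[t,t^{-1}]$, and a submodule of $\Lambda$ containing $g\neq 0$ contains the elements $t^kg$, $k\in\mathbb Z$, which are linearly independent over $\mathbb Z$. This is why the vanishing theorem is proved from the start for arbitrary stalks.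

Third, Wall's method needs $m\ge3$ (Section~\ref{sec:cells}). The cases $a+d\le2$ are affine varieties of dimension at most $2$ and curves; Section~\ref{sec:low} builds the models for the affine ones by fibering them over $\mathbb C$, and Section~\ref{sec:proofs} assembles the proofs.

\section{Conventions and tools}\label{sec:tools}

\subsection{Varieties and their stratifications}
A \emph{variety} is a reduced separated scheme of finite type over $\mathbb C$, identified with its set of $\mathbb C$-points. A scheme of finite type is affine if and only if its reduction is, so passing to $X_{\mathrm{red}}$ changes neither $X(\mathbb C)$ nor $\operatorname{asn}X$, and we work with varieties throughout. Zariski locally closed subsets carry the reduced structure. Topology and sheaves are analytic unless the word ``Zariski'' appears; dimensions, irreducible components and the closures in Definition~\ref{def:asn} are algebraic. A variety is Hausdorff (because it is separated), locally compact and second countable, hence metrizable, and it is locally contractible. Empty strata are allowed; deleting them and renumbering the levels does not increase the length.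

Besides Noether normalization and the theorem on dimensions of fibers we use the following facts. The intersection of two affine open subsets of a variety is affine, again by separatedness. An irreducible variety is connected. A finite morphism is a proper map with finite fibers, and it sends a Zariski closed set to a Zariski closed set of the same dimension. Finally:
\begin{itemize}
\item[(E)] If $\pi:X\to T$ is a finite morphism of varieties and $T$ is irreducible, then there is a nonempty smooth Zariski open $T^\circ\subset T$ over which $\pi$ is finite \'etale, hence a finite covering (possibly empty).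
\end{itemize}
Indeed, the generic fiber is the spectrum of a finite reduced algebra over the function field of $T$, and in characteristic $0$ this is a product of separable field extensions.

\begin{lemma}\label{lem:strat}
Let $X$ be a variety.
\begin{enumerate}
\item[(a)] If $\{Y_{k,i}\}$ is an affine stratification of $X$ of length $n$ and $f:X'\to X$ is an affine morphism of finite type, then $X'$ is separated and $\{f^{-1}(Y_{k,i})\}$ is an affine stratification of $X'$ of length $n$. Hence $\operatorname{asn}X'\le\operatorname{asn}X$.
\item[(b)] If $\{Y_{k,i}\}$ is an affine stratification of length $n$, then $Z=\bigcup_{k\ge1,\,i}Y_{k,i}$ is Zariski closed, $U=X\setminus Z$ is affine, and for $n\ge1$ the strata of levels $1,\dots,n$ form an affine stratification of $Z$ of length $n-1$. In particular $\operatorname{asn}X=0$ if and only if $X$ is affine.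
\item[(c)] If $X\neq\emptyset$, then $X$ has an affine open subset $U$ with $\dim(X\setminus U)<\dim X$, and $\operatorname{asn}X\le\dim X$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) An affine morphism is separated, so $X'$ is separated. Each $f^{-1}(Y)$ is locally closed, and it is affine because it is affine over $Y$. By continuity $\overline{f^{-1}(Y)}\setminus f^{-1}(Y)\subset f^{-1}(\overline Y\setminus Y)$, which gives the closure condition.

(b) The closure of a stratum of level $k\ge1$ lies in the union of that stratum and strata of higher level, hence in $Z$; so $Z$ is closed, and closures in $Z$ and in $X$ agree. The boundary of $Y_{0,i}$ lies in $Z$, so $Y_{0,i}$ is closed in $U$. Thus $U$ is a disjoint union of finitely many closed subvarieties, each of which is then also open, and all are affine. So $U$ is affine.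

(c) The inequality is quoted in \cite{talk}; the proof is short. In each irreducible component choose a nonempty affine open subset disjoint from the other components. The union $U$ of these disjoint open sets is affine and Zariski dense, so $\dim(X\setminus U)<\dim X$. If $X\setminus U$ is empty, then $\operatorname{asn}X=0$. Otherwise it has, by induction on the dimension, an affine stratification of length at most $\dim X-1$; raise its levels by one and place $U$ in level $0$.
\end{proof}

\subsection{Sheaf cohomology}
Sheaves are sheaves of abelian groups, and for a subset $S$ we write $H^i(S,F)$ for $H^i(S,F|_S)$. Let $F$ be a sheaf on a space $Y$.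

\begin{itemize}
\item[(F1)] \emph{Closed subsets.} For $A\subset Y$ closed, let $F_A$ be the direct image of $F|_A$. Its stalks are those of $F$ on $A$ and zero elsewhere, and $H^i(Y,F_A)=H^i(A,F)$. If $j$ is the inclusion of $Y\setminus A$ and $j_!$ is extension by zero, then $0\to j_!j^*F\to F\to F_A\to0$ is exact. If $Y=A_1\cup\dots\cup A_k$ with $A_i$ closed and $A_i\cap A_l=\emptyset$ for $|i-l|\ge2$, then
\[0\to F\to\bigoplus_i F_{A_i}\to\bigoplus_i F_{A_i\cap A_{i+1}}\to0\]
is exact, the second map being given by differences: a point lies in one $A_i$ or in two consecutive ones, and the stalk sequence is $F_x\to F_x\to 0$ or $F_x\to F_x^2\to F_x$.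
\item[(F2)] \emph{Leray.} For $f:Y\to S$ continuous, $R^tf_*F$ is the sheaf associated with $V\mapsto H^t(f^{-1}V,F)$, and there is a spectral sequence $E_2^{s,t}=H^s(S,R^tf_*F)\Rightarrow H^{s+t}(Y,F)$.
\item[(F3)] \emph{Proper base change.} Let $f:Y\to S$ be proper and $g:S'\to S$ continuous, all spaces locally compact Hausdorff, and let $f':Y'\to S'$, $g':Y'\to Y$ be the projections of the fiber product. Then $g^*R^qf_*F\cong R^qf'_*g'^*F$. In particular $(R^qf_*F)_s=H^q(f^{-1}(s),F)$.
\item[(F4)] \emph{Locally constant sheaves.} If $\varphi:Y'\to Y$ is a homotopy equivalence of locally compact Hausdorff spaces and $L$ is locally constant on $Y$, then $H^i(Y,L)\cong H^i(Y',\varphi^*L)$. On a connected, locally contractible space, locally constant sheaves correspond to modules over $\Lambda=\mathbb Z[\pi_1]$. On a connected finite CW complex $K$, with $L$ corresponding to $M$, the group $H^i(K,L)$ is the cellular cohomology $H^i(K;M)=H^i(\operatorname{Hom}_\Lambda(C_*(\tilde K),M))$, where $C_*(\tilde K)$ is the cellular chain complex of the universal cover. It vanishes for $i>\dim K$.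
\item[(F5)] \emph{Local cohomology.} Let $Z\subset Y$ be closed and $j:U=Y\setminus Z\to Y$. The groups $H^i_Z(Y,F)$ are the derived functors of the sections with support in $Z$, and
\[\cdots\to H^{i-1}(U,F)\to H^i_Z(Y,F)\to H^i(Y,F)\to H^i(U,F)\to\cdots\]
is exact. The sheaf $\mathcal H^q_Z(F)$ associated with $V\mapsto H^q_{Z\cap V}(V,F)$ vanishes on $U$, and sheafifying the long exact sequence gives
\[0\to\mathcal H^0_Z(F)\to F\to j_*j^*F\to\mathcal H^1_Z(F)\to0,\qquad \mathcal H^q_Z(F)\cong R^{q-1}j_*j^*F\quad(q\ge2).\]
There is a spectral sequence $E_2^{p,q}=H^p(Z,\mathcal H^q_Z(F))\Rightarrow H^{p+q}_Z(Y,F)$.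
\end{itemize}

Every local triviality statement below is converted into a statement about sheaves by the next lemma. By a \emph{closed ball} we mean a space homeomorphic to a closed ball in some $\mathbb R^k$, $k\ge0$.

\begin{lemma}\label{lem:product}
Let $S$ be locally compact Hausdorff, $C$ a closed ball, $c\in C$, and $\mathrm{pr}:S\times C\to S$ the projection.
\begin{enumerate}
\item[(a)] For every sheaf $G_0$ on $S$, the pull-back $H^q(S,G_0)\to H^q(S\times C,\mathrm{pr}^*G_0)$ is an isomorphism.
\item[(b)] If $G$ is a sheaf on $S\times C$ whose restriction to $\{s\}\times C$ is locally constant for every $s$, then $G\cong\mathrm{pr}^*G_0$ with $G_0=G|_{S\times\{c\}}$.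
\end{enumerate}
\end{lemma}

\begin{proof}
The map $\mathrm{pr}$ is proper. (a) By (F3) the stalk of $R^q\mathrm{pr}_*\mathrm{pr}^*G_0$ at $s$ is the cohomology of $C$ with constant coefficients $(G_0)_s$, which by (F4) is $(G_0)_s$ for $q=0$ and zero for $q>0$. So $G_0\cong\mathrm{pr}_*\mathrm{pr}^*G_0$, and (F2) gives the claim. (b) Since $C$ is simply connected, $G$ is constant on $\{s\}\times C$, so $(\mathrm{pr}_*G)_s=\Gamma(\{s\}\times C,G)$ maps isomorphically to every stalk $G_{(s,c')}$. Hence $\mathrm{pr}^*\mathrm{pr}_*G\to G$ is an isomorphism, and restricting it to $S\times\{c\}$ identifies $\mathrm{pr}_*G$ with $G_0$.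
\end{proof}

\section{One level costs one degree: the surface $\mathbb P^1\times\mathbb G_m$}\label{sec:example}

The smallest case in which $X$ is not affine and the bound $a+d$ is below the real dimension $2d$ is $(a,d)=(1,2)$. Take $X=\mathbb P^1\times\mathbb C^*$ with the strata $U=\mathbb C\times\mathbb C^*$ and $Z=\{\infty\}\times\mathbb C^*$, and let $j:U\to X$. Here $\pi_1X=\mathbb Z$, so a locally constant sheaf $L$ on $X$ corresponds to a module $M$ over $\Lambda=\mathbb Z[t,t^{-1}]$, of any size. We show by hand that $H^i(X,L)=0$ for $i>3$.

Both $U$ and $Z$ deformation retract onto a circle, so by (F4) locally constant sheaves on them have no cohomology above degree $1$. The long exact sequence of (F5) gives $H^i(X,L)\cong H^i_Z(X,L)$ for $i\ge3$. A point of $Z$ has a basis of neighborhoods $\Delta\times\Delta'$, products of discs, on which $L$ is constant with stalk $M$, and such a neighborhood meets $U$ in $\Delta^*\times\Delta'\simeq S^1$, where $\Delta^*=\Delta\setminus\{\infty\}$. Therefore $L\to j_*j^*L$ is an isomorphism, $R^1j_*j^*L$ has stalk $H^1(\Delta^*;\mathbb Z)\otimes M$ along $Z$, and $R^qj_*j^*L=0$ for $q\ge2$. Multiplication by the generator of $H^1(\Delta^*;\mathbb Z)$,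 which comes from the first factor, identifies $L|_Z$ with $R^1j_*j^*L|_Z$. So the only nonzero local cohomology sheaf is $\mathcal H^2_Z(L)\cong L|_Z$, and
\[H^i(X,L)\cong H^i_Z(X,L)\cong H^{i-2}(Z,L)\qquad(i\ge3).\]
This is zero for $i>3$, and for $i=3$ it is $H^1(S^1;M)=M/(t-1)M$, which is $\mathbb Z$ for $M=\mathbb Z$ and for $M=\Lambda$.

The count is the whole idea. Passing from $X$ to $Z$ shifts degrees up by two and lowers the dimension by one, and an affine variety of dimension $e$ carries cohomology only up to degree $e$; the net cost is one degree. In general $Z$ is singular, it is only stratified by affines, and several sheaves $\mathcal H^q_Z(F)$ occur. Suppose that $\dim X\le e$, that the stratification has length $n$, and that the vanishing is known on $Z$ in degrees above $(n-1)+\dim\operatorname{supp}$. Then $H^p(Z,\mathcal H^q_Z(F))$ vanishes for $p+q>n+e$ as soon as $\dim\operatorname{supp}\mathcal H^q_Z(F)\le e-q+1$. A larger shift $q$ must be paid for by a smaller support. So three things are needed: a class of sheaves that contains the locally constant ones and is stable under $R^qj_*$ (Definition~\ref{def:wc} and Proposition~\ref{prop:Rj}); vanishing on affine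 varieties for this class (Proposition~\ref{prop:artin}); and the bound $\dim\operatorname{supp}R^qj_*G\le e-q$ for $U$ affine (Proposition~\ref{prop:support}).

\section{Weakly constructible sheaves}\label{sec:wc}

Producing a partition by hand is awkward. The following criterion asks only for generic local constancy on each irreducible subvariety, and this is the form in which generic triviality theorems deliver it.

\begin{lemma}\label{lem:criterion}
A sheaf $F$ on a variety $X$ is weakly constructible if and only if every irreducible Zariski closed $T\subset X$ contains a nonempty Zariski open $T^\circ$ such that $F|_{T^\circ}$ is locally constant.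
\end{lemma}

\begin{proof}
If $F$ is weakly constructible, the trace on $T$ of one of the finitely many pieces is Zariski dense in $T$; being locally closed, it is open in $T$. Conversely, we show by Noetherian induction that $F|_{X'}$ is weakly constructible for every closed $X'\subset X$. If $X'=X_1\cup X_2$ with proper closed subsets $X_i$, use the pieces for $X_1$ and the traces on $X_2\setminus X_1$ of the pieces for $X_2$. If $X'=T$ is irreducible, use $T^\circ$ and the pieces for $T\setminus T^\circ$.
\end{proof}

\begin{lemma}\label{lem:stability}
Weak constructibility is Zariski local on $X$. It is preserved by restriction to and extension by zero from a Zariski locally closed subset, and by kernels and cokernels. If $F$ is weakly constructible, then $\{x:F_x\neq0\}$ is a constructible set.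
\end{lemma}

\begin{proof}
If $F$ is weakly constructible on each member $V$ of a Zariski open cover, then an irreducible closed $T$ meets some $V$, and Lemma~\ref{lem:criterion} applied to $T\cap V\subset V$ supplies $T^\circ$. For restriction to $S$, intersect the pieces with $S$. For extension by zero from $S$, add the pieces $\overline S\setminus S$ and $X\setminus\overline S$. For a map $\phi:F\to F'$, refine the partitions so that both sheaves are locally constant on each piece. On a connected open subset of a piece where they are constant with stalks $A,A'$, the image of $\alpha\in A$ is a section of the constant sheaf, that is, an element of $A'$; so $\phi$ comes from a homomorphism $A\to A'$, and its kernel and cokernel are constant. Finally, on each piece the set where $F_x\ne0$ is open and closed, hence a union of irreducible components of the piece, since these are connected.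
\end{proof}

If $S$ is the Zariski closure of $\{x:F_x\ne0\}$, then $F=F_S$ and $H^i(X,F)=H^i(S,F)$ by (F1). We call this \emph{passing to the support}. An inequality $\dim\operatorname{supp}F\le e$ with $e<0$ means $F=0$.

\begin{lemma}\label{lem:finite}
Let $\pi:X\to Y$ be a finite morphism of varieties and $F$ weakly constructible on $X$. Then $H^i(X,F)=H^i(Y,\pi_*F)$, and $\pi_*F$ is weakly constructible.
\end{lemma}

\begin{proof}
The map $\pi$ is proper with finite fibers, so $R^q\pi_*F=0$ for $q>0$ by (F3), and (F2) gives the first claim. Let $T\subset Y$ be irreducible and closed. Then $\dim\pi^{-1}(T)\le\dim T$. In each irreducible component of $\pi^{-1}(T)$ of dimension $\dim T$ choose, by Lemma~\ref{lem:criterion}, a nonempty Zariski open set on which $F$ is locally constant, disjoint from the other components. The complement $Z$ of their union in $\pi^{-1}(T)$ is closed with $\dim Z<\dim T$, and $F$ is locally constant on $\pi^{-1}(T)\setminus Z$. By (E) there is a nonempty Zariski open $T^\circ\subset T\setminus\pi(Z)$ over which $\pi^{-1}(T^\circ)\to T^\circ$ is a finite covering. By (F3), $\pi_*F|_{T^\circ}$ is the direct image of a locally constant sheaf under this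 covering. It is constant on every connected, evenly covered open set on whose finitely many sheets $F$ is constant. Lemma~\ref{lem:criterion} applies.
\end{proof}

\section{Artin vanishing with arbitrary stalks}\label{sec:artin}

\begin{proposition}\label{prop:artin}
Let $X$ be an affine variety and $F$ a weakly constructible sheaf on $X$ with $\dim\operatorname{supp}F\le e$. Then $H^i(X,F)=0$ for $i>e$.
\end{proposition}

The plan is to reduce to $X=\mathbb C^e$ and to project to $\mathbb C^{e-1}$. The fibers have real dimension $2$, and the induction closes only if they contribute no cohomology in degree $2$ or higher. The next lemma gives this on a disc; it also kills degree $0$, which reduces the Leray spectral sequence to one row.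

\begin{lemma}\label{lem:disc}
Let $D\subset\mathbb C$ be a closed disc, $P\subset\operatorname{int}D$ a finite nonempty set, $j:D\setminus P\to D$, $L$ a locally constant sheaf on $D\setminus P$, and $F=j_!L$. Then $H^q(D,F)=0$ for $q\ne1$.
\end{lemma}

\begin{proof}
\emph{One point.} Let $D'\subset D$ be a compact convex set with $D'\cap P=\{p\}$ and $p\in\operatorname{int}D'$. We claim that $H^q(D',F)=0$ for all $q$. Polar coordinates $\sigma:\partial D'\times[0,1]\to D'$, $\sigma(u,t)=p+t(u-p)$, define a proper map that collapses $\partial D'\times\{0\}$ to $p$ and is bijective elsewhere. The sheaf $\sigma^*F$ vanishes on $\partial D'\times\{0\}$. By (F3), $R^q\sigma_*\sigma^*F=0$ for $q>0$ and $F\to\sigma_*\sigma^*F$ is an isomorphism, both stalks at $p$ being zero. So $H^q(D',F)=H^q(\partial D'\times[0,1],\sigma^*F)$. On a ray $\{u\}\times[0,1]$ the sheaf $\sigma^*F$ is the extension by zero of a constant sheaf $A$ on $(0,1]$. It is the kernel of $A\to A_{\{0\}}$ on $[0,1]$, and $H^q([0,1],A)\to H^q(\{0\},A)$ is an isomorphism for all $q$, so its cohomology vanishes. By (F3) and (F2) for the projection to $\partial D'$, the claim follows.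

\emph{Several points.} Choose a real linear function $\ell$ and a numbering $P=\{p_1,\dots,p_k\}$ with $\ell(p_1)<\dots<\ell(p_k)$, and numbers $c_i$ with $\ell(p_i)<c_i<\ell(p_{i+1})$. The lines $\ell=c_i$ cut $D$ into compact convex strips $D_1,\dots,D_k$ with $p_i\in\operatorname{int}D_i$. Nonconsecutive strips are disjoint, and $E_i=D_i\cap D_{i+1}$ is a segment missing $P$. By (F1) and the claim, $H^q(D,F)\cong\bigoplus_{i=1}^{k-1}H^{q-1}(E_i,F)$. Since $F$ is locally constant on the segment $E_i$, this vanishes for $q\ne1$ by (F4).
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:artin}]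
We use induction on $e$. For $e\le0$ the support is finite and there is no higher cohomology. Let $e\ge1$; by induction we may assume $\dim\operatorname{supp}F=e$.

\emph{Reduction to an extension by zero on $\mathbb C^e$.} Pass to the support and push forward along a Noether normalization (Lemma~\ref{lem:finite}); then $X=\mathbb C^e$. By Lemma~\ref{lem:criterion} there is a nonconstant polynomial $f$ such that $F$ is locally constant off $V=\{f=0\}$. After a linear change of coordinates and scaling, $f$ is monic of degree at least $1$ in $z_e$. Let $p:\mathbb C^e\to\mathbb C^{e-1}$ forget $z_e$; then $V\to\mathbb C^{e-1}$ is finite and surjective. Let $j:\mathbb C^e\setminus V\to\mathbb C^e$ and $G=j_!j^*F$. Since $V$ is affine of dimension $e-1$, induction gives $H^i(V,F)=0$ for $i>e-1$, and by the sequence $0\to G\to F\to F_V\to0$ it suffices to show $H^i(\mathbb C^e,G)=0$ for $i>e$. The gain is that $G$ is zero on $V$ and locally constant off $V$, so a homeomorphism that straightens $V$ also straightens $G$.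

\emph{Replacing $p$ by a proper map.} Let $B\subset\mathbb C^{e-1}$ be a bounded open ball. The coefficients of the monic polynomial $f$ are bounded on $B$, hence so are its roots: there is $R$ with $V\cap p^{-1}(B)\subset B\times\{|z_e|<R\}$. Let $D_R=\{|z_e|\le R\}$. For an open ball $B'\subset B$ cover $B'\times\mathbb C$ by the closed sets $A_1=B'\times D_R$ and $A_2=B'\times\{|z_e|\ge R\}$. On $A_2$ the sheaf $G$ is locally constant, and $A_2$ deformation retracts onto $A_1\cap A_2$, so $H^q(A_2,G)\to H^q(A_1\cap A_2,G)$ is an isomorphism by (F4). The long exact sequence of (F1) then shows that $H^q(B'\times\mathbb C,G)\to H^q(A_1,G)$ is an isomorphism. Such balls form a basis, so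
\begin{equation}\label{eq:proper}
R^qp_*G|_B\cong R^q\bar p_*(G|_{B\times D_R}),\qquad \bar p:B\times D_R\to B .
\end{equation}
The map $\bar p$ is proper. The fibers of $V$ are finite, nonempty and contained in $\operatorname{int}D_R$, so (F3) and Lemma~\ref{lem:disc} give $R^qp_*G=0$ for $q\ne1$. By (F2), $H^i(\mathbb C^e,G)=H^{i-1}(\mathbb C^{e-1},R^1p_*G)$, and this vanishes for $i>e$ by induction, provided that $R^1p_*G$ is weakly constructible.

\emph{The sheaf $R^1p_*G$ is weakly constructible.} Let $T\subset\mathbb C^{e-1}$ be irreducible and closed. By (E) there is a nonempty smooth Zariski open $T^\circ\subset T$ over which $V\cap p^{-1}(T)$ is a finite covering. Let $y\in T^\circ$ and let $C\subset T^\circ$ be a closed coordinate ball centered at $y$ and contained in a ball $B$ as above. Over $C$ the covering is trivial, so $V\cap p^{-1}(C)$ is the union of the disjoint graphs of continuous functions $s_1,\dots,s_k:C\to\operatorname{int}D_R$. Put $p_i=s_i(y)$ and $P=\{p_1,\dots,p_k\}$. Choose $\epsilon>0$ so that the closed discs of radius $\epsilon$ about the $p_i$ are disjoint and lie in $\operatorname{int}D_R$, and shrink $C$ so that $|s_i(b)-p_i|<\epsilon/2$ on $C$.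 For $b\in C$ define $\varphi_b(z)=z+\psi_b(z)$, where
\[\psi_b(z)=\sum_{i=1}^k\max\bigl(0,\,1-|z-p_i|/\epsilon\bigr)\,\bigl(s_i(b)-p_i\bigr).\]
Each term has Lipschitz constant at most $1/2$ and vanishes outside the $i$-th disc. Cutting a segment $[z,z']$ at the boundary circles into pieces on which at most one term is nonzero, we get $|\psi_b(z)-\psi_b(z')|\le|z-z'|/2$. For each $w$ the map $z\mapsto w-\psi_b(z)$ is then a contraction of $\mathbb C$ and has exactly one fixed point, so $\varphi_b$ is a bijection of $\mathbb C$. It is the identity outside the discs, so it maps the union of the discs onto itself and $D_R$ onto $D_R$. Hence $\Phi(b,z)=(b,\varphi_b(z))$ is a continuous bijection of the compact space $C\times D_R$, that is, a homeomorphism over $C$. It is the identity over $y$, and $\varphi_b(p_i)=s_i(b)$, so $\Phi^{-1}(V)=C\times P$.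

On $C\times\{z\}$ the sheaf $\Phi^*G$ is zero if $z\in P$ and locally constant otherwise. By Lemma~\ref{lem:product}(b) it is the pull-back of $G_y=G|_{\{y\}\times D_R}$ along $C\times D_R\to D_R$. By (F3), applied to $D_R\to\mathrm{pt}$ and $C\to\mathrm{pt}$, its first direct image on $C$ is the constant sheaf with stalk $H^1(D_R,G_y)$. By \eqref{eq:proper} and (F3) for $C\subset B$, this direct image is $R^1p_*G|_C$. So $R^1p_*G$ is locally constant on $T^\circ$, and Lemma~\ref{lem:criterion} applies.
\end{proof}

\begin{remark}\label{rem:monic}
Making $f$ monic prevents $V$ from escaping to infinity in the fibers of $p$. For $V=\{z_1z_2=1\}\subset\mathbb C^2$ and $G=j_!\mathbb Z$ no $R$ exists near $z_1=0$, and the stalk of $p_*G$ at $0$ is not the cohomology of the fiber: $H^0(p^{-1}(0),G)=\mathbb Z$, while $G$ has no nonzero section over $B\times\mathbb C$ for a disc $B\ni0$, because $(B\times\mathbb C)\setminus V$ is connected and not closed in $B\times\mathbb C$.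
\end{remark}

\section{Direct images from an affine open subset}\label{sec:direct}

Let $j:U\to X$ be a Zariski open immersion. The stalk of $R^qj_*G$ at $x$ is the limit of $H^q(N\cap U,G)$ over the neighborhoods $N$ of $x$; it records how $U$ approaches $x$.

\begin{example}\label{ex:support}
Let $X=\mathbb C^2$ and $G=\mathbb Z$. For the affine open set $U=\{xy\ne0\}$, a small polydisc meets $U$ in a set homotopy equivalent to a point, a circle or a torus $S^1\times S^1$, according as its center lies in $U$, on exactly one axis, or at the origin. So $R^0j_*G$, $R^1j_*G$, $R^2j_*G$ have supports of dimensions $2,1,0$, and $R^qj_*G=0$ for $q\ge3$: the bound $2-q$ is attained for $q=0,1,2$. For $U=\mathbb C^2\setminus\{0\}$, which is not affine, $R^3j_*G$ has stalk $H^3(S^3;\mathbb Z)=\mathbb Z$ at the origin and the bound fails.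
\end{example}

To bound the support we cut it by fibers of a map $p:X\to\mathbb C^m$. The map $j$ is not proper, and $R^qj_*$ does not commute with restriction to every fiber: for $U=\{x\ne0\}\subset\mathbb C^2$ and $p=x$, the fiber over $0$ misses $U$, yet $j_*\mathbb Z$ is nonzero along it. It does commute with restriction to general fibers, because near a general fiber everything is a product. We use two theorems on stratified sets, in which Whitney's conditions enter only as the output of the first and the input of the second.
\begin{itemize}
\item[(W)] Let $\bar X$ be a closed subvariety of a smooth variety, and let finitely many constructible subsets of $\bar X$ be given. Then $\bar X$ has a finite partition into smooth Zariski locally closed strata that satisfies Whitney's conditions and in which each given subset is a union of strata \cite{whitney,verdier}.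
\item[(T)] \emph{Thom's first isotopy lemma} \cite{mather}. Let $\bar X$ be a closed Whitney stratified subset of a manifold $M$, and let $q:M\to W$ be a smooth map to a manifold such that $q|_{\bar X}$ is proper and $q$ restricts to a submersion on each stratum. Then $q|_{\bar X}$ is locally trivial over $W$ by homeomorphisms that preserve the strata.
\end{itemize}

\begin{lemma}[Generic triviality]\label{lem:generic}
Let $X$ be an affine variety, $\mathcal P$ a finite partition of $X$ into Zariski locally closed sets, and $p:X\to\mathbb C^m$ a morphism, with fibers $X_w=p^{-1}(w)$. There is a nonempty Zariski open $W\subset\mathbb C^m$ such that every $w\in W$ has an open ball neighborhood $B\subset W$ and a homeomorphism $h:X_w\times B\to p^{-1}(B)$ over $B$ with $h(x,w)=x$ and $h((P\cap X_w)\times B)=P\cap p^{-1}(B)$ for all $P\in\mathcal P$.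
\end{lemma}

\begin{proof}
We compactify along the fibers so that (T) applies. Let $X\subset\mathbb C^N$ be closed. The graph of $p$ embeds $X$ as a closed subvariety of $\mathbb C^N\times\mathbb C^m$; let $\bar X$ be its closure in $\mathbb P^N\times\mathbb C^m$. The projection $\bar X\to\mathbb C^m$ is proper and extends $p$. Stratify $\bar X$ by (W) so that every $P\in\mathcal P$, and hence $X$, is a union of strata. By generic smoothness (characteristic $0$) there is a nonempty Zariski open $W$ over which every stratum maps submersively or has empty preimage. Apply (T) over $W$, compose with a homeomorphism of the fiber so that the trivialization is the identity over $w$, and restrict to $X$.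
\end{proof}

\begin{proposition}\label{prop:Rj}
Let $X$ be an affine variety, $j:U\to X$ a Zariski open immersion and $G$ a weakly constructible sheaf on $U$.
\begin{enumerate}
\item[(a)] The sheaves $R^qj_*G$ are weakly constructible.
\item[(b)] For every morphism $p:X\to\mathbb C^m$ there is a nonempty Zariski open $W\subset\mathbb C^m$ such that $(R^qj_*G)|_{X_w}\cong R^q(j_w)_*(G|_{U_w})$ for all $w\in W$ and $q\ge0$, where $j_w:U_w=U\cap X_w\to X_w$.
\end{enumerate}
\end{proposition}

\begin{proof}
(b) Let $\mathcal P$ be a partition of $X$ such that $X\setminus U$ is a union of members and $G$ is locally constant on the members contained in $U$. Take $W$ from Lemma~\ref{lem:generic}, a point $w\in W$, and a closed ball $C$ centered at $w$ inside the ball of that lemma. Through $h$ we identify $p^{-1}(C)=X_w\times C$ and $p^{-1}(C)\cap U=U_w\times C$, and we write $\mathrm{pr}$ for the projections to $X_w$ and $U_w$. Each $\{u\}\times C$, $u\in U_w$, lies in one member of $\mathcal P$, so $G$ is locally constant on it. By Lemma~\ref{lem:product}(b), $G\cong\mathrm{pr}^*G_w$ on $U_w\times C$, where $G_w=G|_{U_w}$. Pull-back of cohomology classes along $\mathrm{pr}$ defines a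 map of sheaves on $X_w\times\operatorname{int}C$,
\begin{equation}\label{eq:bc}
\mathrm{pr}^*R^q(j_w)_*G_w\longrightarrow R^qj_*G .
\end{equation}
Let $(x,b)\in X_w\times\operatorname{int}C$. The stalk of $R^qj_*G$ at $(x,b)$ can be computed along any cofinal family of neighborhoods, open or not. We use the sets $N\times C'$, with $N\ni x$ open in $X_w$ and $C'\subset\operatorname{int}C$ a closed ball centered at $b$. By Lemma~\ref{lem:product}(a), $H^q(N\cap U_w,G_w)\to H^q((N\cap U_w)\times C',\mathrm{pr}^*G_w)$ is an isomorphism. In the limit, \eqref{eq:bc} is an isomorphism on stalks. Restricting it to $b=w$ proves (b).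

(a) Let $T\subset X$ be irreducible and closed, of dimension $m$. A Noether normalization $T\to\mathbb C^m$ is given by $m$ regular functions, and these extend to the affine variety $X$; let $p:X\to\mathbb C^m$ be an extension. Run the argument above with $\mathcal P$ refined so that $T$ is a union of members. Then $T\cap p^{-1}(C)=T_w\times C$ with $T_w$ finite, and by \eqref{eq:bc} the restriction of $R^qj_*G$ to $T_w\times\operatorname{int}C$ is pulled back from the finite set $T_w$. So $R^qj_*G$ is locally constant on $T\cap p^{-1}(W)$, which is Zariski open in $T$ and nonempty because $p|_T$ is surjective. Lemma~\ref{lem:criterion} applies.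
\end{proof}

\begin{proposition}\label{prop:support}
Let $X$ be an affine variety, $j:U\to X$ the inclusion of an affine Zariski open subset with $\dim U\le e$, and $G$ a weakly constructible sheaf on $U$. Then $\dim\operatorname{supp}R^qj_*G\le e-q$ for all $q\ge0$. In particular $R^qj_*G=0$ for $q>e$.
\end{proposition}

Slicing controls the components of the support of positive dimension. It says nothing about isolated points, but there a stalk is visible in global sections, and Proposition~\ref{prop:artin}, applied to both $X$ and $U$, takes over.

\begin{proof}
We use induction on $e$. For $e<0$ the set $U$ is empty and all the sheaves vanish. Let $e\ge0$.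

\emph{Components of positive dimension.} The set $S=\{x:(R^qj_*G)_x\ne0\}$ is constructible by Proposition~\ref{prop:Rj}(a) and Lemma~\ref{lem:stability}. Let $T$ be an irreducible component of its Zariski closure with $m=\dim T\ge1$. Then $S\cap T$ is constructible and dense in $T$, so it contains a nonempty Zariski open $T^\circ\subset T$. Choose $p:X\to\mathbb C^m$ with $p|_T$ finite and surjective, as in the previous proof. Choose $w\in\mathbb C^m$ satisfying three conditions, each of which holds on a nonempty Zariski open set. First, $w$ lies in the set $W$ of Proposition~\ref{prop:Rj}(b). Second, $w\notin p(T\setminus T^\circ)$, a closed set of dimension less than $m$; then $\emptyset\ne T_w\subset T^\circ$. Third, $\dim U_w\le e-m$: an irreducible component $U'$ of $U$ that does not dominate $\mathbb C^m$ has empty general fiber, and one that does has general fiber of dimension $\dim U'-m$. Now $R^q(j_w)_*(G|_{U_w})$ is nonzero at the points of $T_w$. The set $U_w$ is closed in $U$, hence affine, and open in the affine variety $X_w$. The induction hypothesis for $e-m<e$ gives $0\le e-m-q$, that is, $m\le e-q$. Therefore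
\begin{equation}\label{eq:star}
\dim\operatorname{supp}R^qj_*G\le\max(e-q,0)\qquad\text{for all }q\ge0 ,
\end{equation}
which is the assertion for $q\le e$.

\emph{Isolated points.} Let $q>e$. By \eqref{eq:star} the support of $R^qj_*G$ is finite, so its group of global sections is the sum of its stalks, and it suffices to show $H^0(X,R^qj_*G)=0$. Consider the Leray spectral sequence $E_2^{s,t}=H^s(X,R^tj_*G)\Rightarrow H^{s+t}(U,G)$. By Proposition~\ref{prop:artin} on $X$ and \eqref{eq:star}, $E_2^{s,t}=0$ if $s>\max(e-t,0)$, that is, if $s\ge1$ and $s+t>e$. The differential $d_r:E_r^{0,q}\to E_r^{r,q-r+1}$, $r\ge2$, has its target in this range, and no differential enters $E_r^{0,q}$. So $H^0(X,R^qj_*G)=E_\infty^{0,q}$ is a quotient of $H^q(U,G)$. This group is zero by Proposition~\ref{prop:artin} on $U$, and here the affineness of $U$ is used.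
\end{proof}

\section{Vanishing on a stratified variety}\label{sec:vanishing}

We now carry out the count of Section~\ref{sec:example} in general.

\begin{proposition}\label{prop:vanishing}
Let $X$ be a variety with an affine stratification of length $n$, and let $F$ be weakly constructible on $X$ with $\dim\operatorname{supp}F\le e$. Then $H^i(X,F)=0$ for $i>n+e$.
\end{proposition}

\begin{proof}
We use induction on $n$. A closed subvariety inherits an affine stratification of length $n$ by Lemma~\ref{lem:strat}(a), so we may pass to the support and assume $\dim X\le e$. Let $Z$ and $U$ be as in Lemma~\ref{lem:strat}(b), and $j:U\to X$. If $n=0$, then $X=U$ is affine and Proposition~\ref{prop:artin} applies. Let $n\ge1$, and put $G=F|_U$.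

Since $U$ is affine, $H^i(U,F)=0$ for $i>e$. By the long exact sequence of (F5) it suffices to show $H^i_Z(X,F)=0$ for $i>n+e$, and by the spectral sequence of (F5) it suffices to show $H^p(Z,\mathcal H^q_Z(F))=0$ for $p+q>n+e$.

Cover $X$ by finitely many affine open sets $V$. As $X$ is separated, $U\cap V$ is affine, and $(R^tj_*G)|_V$ is the $t$-th direct image of $G|_{U\cap V}$ under $U\cap V\to V$. By Propositions~\ref{prop:Rj}(a) and~\ref{prop:support} on each $V$ and by Lemma~\ref{lem:stability}, the sheaf $R^tj_*G$ is weakly constructible on $X$ and $\dim\operatorname{supp}R^tj_*G\le e-t$. By (F5), $\mathcal H^0_Z(F)$ and $\mathcal H^1_Z(F)$ are the kernel and cokernel of $F\to j_*G$, and $\mathcal H^q_Z(F)\cong R^{q-1}j_*G$ for $q\ge2$. So all $\mathcal H^q_Z(F)$ are weakly constructible, and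
\[\dim\operatorname{supp}\mathcal H^q_Z(F)\le e-q+1\qquad\text{for all }q\ge0;\]
for $q\le1$ this holds because $\dim X\le e\le e-q+1$. The variety $Z$ has an affine stratification of length $n-1$, so by induction $H^p(Z,\mathcal H^q_Z(F))=0$ for $p>(n-1)+(e-q+1)$, that is, for $p+q>n+e$.
\end{proof}

Even if $F$ is locally constant on $X$, the sheaves $\mathcal H^q_Z(F)$ need not be locally constant on $Z$, as $R^2j_*\mathbb Z$ in Example~\ref{ex:support} shows. The induction therefore cannot be confined to locally constant sheaves, although these are all that Theorem~\ref{thm:main} needs at the end.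

\section{From cohomology to cells}\label{sec:cells}

We say that a space \emph{has a model of dimension $\le m$} if it is homotopy equivalent to a finite CW complex of dimension at most $m$. The empty space has a model of dimension $\le m$ for every $m$.

\subsection{Gluing and finiteness}
The \emph{double mapping cylinder} $M(A\leftarrow C\to B)$ of maps $f:C\to A$, $g:C\to B$ is the quotient of $A\sqcup(C\times[0,1])\sqcup B$ by $(c,0)\sim f(c)$ and $(c,1)\sim g(c)$. It is homotopy invariant: a commutative map of such diagrams consisting of three homotopy equivalences induces a homotopy equivalence, and replacing $f,g$ by homotopic maps does not change the homotopy type. If a paracompact space is the union of open sets $A$ and $B$, then the natural map $M(A\leftarrow A\cap B\to B)\to A\cup B$ is a homotopy equivalence \cite[Prop.~4G.2]{hatcher}.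

\begin{lemma}\label{lem:glue}
Let a metrizable space be the union of open sets $A$ and $B$.
\begin{enumerate}
\item[(a)] If $A$, $B$, $A\cap B$ have models of dimensions $\le\alpha$, $\le\beta$, $\le\gamma$, then $A\cup B$ has a model of dimension $\le\max(\alpha,\beta,\gamma+1)$.
\item[(b)] If the inclusion $A\cap B\to B$ is a homotopy equivalence, then so is $A\to A\cup B$.
\end{enumerate}
\end{lemma}

\begin{proof}
Put $C=A\cap B$. (a) Choose homotopy equivalences $K_C\to C$, $A\to K_A$, $B\to K_B$ with finite complexes of the given dimensions. With the composite maps out of $K_C$, homotopy invariance gives equivalences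
\[M(A\leftarrow C\to B)\longleftarrow M(A\leftarrow K_C\to B)\longrightarrow M(K_A\leftarrow K_C\to K_B).\]
Deform the two maps out of $K_C$ in the last term to cellular maps. The double mapping cylinder is then a finite complex whose cells are those of $K_A$ and $K_B$ and the products of the cells of $K_C$ with $(0,1)$.
(b) The inclusion is the composite $A\to M(A\leftarrow C=C)\to M(A\leftarrow C\to B)\to A\cup B$. The first map includes $A$ in the mapping cylinder of $C\to A$, and the other two are equivalences by the facts above.
\end{proof}

We use semialgebraic triangulation \cite[Ch.~9]{bcr}: if $K_0\subset K$ are compact semialgebraic sets, then $K$ is homeomorphic to a finite simplicial complex in which $K_0$ is a subcomplex. After a barycentric subdivision $K_0$ is \emph{full}: a simplex with all its vertices in $K_0$ lies in $K_0$. For $x=\sum_vx_vv$ in barycentric coordinates put $\lambda(x)=\sum_{v\in K_0}x_v$. By fullness $K_0=\{\lambda=1\}$, and $K_1=\{\lambda=0\}$ is the subcomplex spanned by the other vertices. Straight lines inside the simplex carrying $x$ lead to the points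
\[r_0(x)=\frac1{\lambda(x)}\sum_{v\in K_0}x_vv\in K_0,\qquad r_1(x)=\frac1{1-\lambda(x)}\sum_{v\notin K_0}x_vv\in K_1 ,\]
where these are defined, and $\lambda$ is affine along them. Hence
\begin{equation}\label{eq:full}
\begin{aligned}
&K\setminus K_0\text{ deformation retracts onto }K_1,\\
&N_t=\{\lambda>1-t\}\text{ deformation retracts onto }K_0\text{ for }0<t<1.
\end{aligned}
\end{equation}

\begin{lemma}\label{lem:finitecw}
Every variety $X$ has the homotopy type of a finite CW complex.
\end{lemma}

\begin{proof}
Let $X$ be affine with closure $\bar X$ in a projective space. Realize $\mathbb P^N(\mathbb C)$ as the real algebraic set of Hermitian projectors of rank one; then $\bar X\setminus X\subset\bar X$ are compact semialgebraic sets, and \eqref{eq:full} shows that $X$ deformation retracts onto a finite complex. In general write $X=V_0\cup\dots\cup V_r$ with $V_i$ affine open and use induction on $r$. The sets $B=V_1\cup\dots\cup V_r$ and $V_0\cap B=\bigcup_{i\ge1}(V_0\cap V_i)$ are unions of $r$ affine open sets, and Lemma~\ref{lem:glue}(a) applies to $V_0\cup B$.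
\end{proof}

\subsection{Wall's lemma}
A finite model exists, but it may have cells of high dimension. The idea is to keep the $(n-1)$-skeleton and to replace everything above it by $n$-cells. This requires that the relative homology of the universal covers be concentrated in degree $n$ and be a free $\Lambda$-module. The cohomological hypothesis gives a module $P$ that is only \emph{stably free}, meaning $P\oplus\Lambda^r\cong\Lambda^s$ for some finite $r,s$; adding $r$ spheres to the skeleton makes it free.

\begin{lemma}[Wall \cite{wall}]\label{lem:wall}
Let $K$ be a connected finite CW complex, $\Lambda=\mathbb Z[\pi_1K]$ and $n\ge3$. If $H^i(K;M)=0$ for all $i>n$ and all $\Lambda$-modules $M$, then $K$ has a model of dimension $\le n$.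
\end{lemma}

\begin{proof}
Let $N=\dim K>n$, and let $C_*=C_*(\tilde K)$, a complex of finitely generated free $\Lambda$-modules. Put $P_k=C_k/\partial C_{k+1}$, with quotient map $c_k:C_k\to P_k$.

\emph{Algebra.} Let $k>n$. Since $c_k\partial=0$, the map $c_k$ is a $k$-cocycle with coefficients in $P_k$. By hypothesis it is a coboundary: $c_k=s\partial$ for some $s:C_{k-1}\to P_k$. The boundary map factors as $\partial=\bar\partial c_k$ with $\bar\partial:P_k\to C_{k-1}$, so $s\bar\partial c_k=c_k$, and $s\bar\partial=\mathrm{id}$ because $c_k$ is onto. Thus $\bar\partial$ is split injective with cokernel $P_{k-1}$. Injectivity means $H_k(C_*)=0$, and the splitting gives $P_k\oplus P_{k-1}\cong C_{k-1}$. Now $P_N=C_N$ is free, and if $P_k\oplus\Lambda^{r}\cong\Lambda^{s}$, then $P_{k-1}\oplus\Lambda^s\cong C_{k-1}\oplus\Lambda^r$ is free of finite rank. By descending induction $P=P_n$ is stably free, say $P\oplus\Lambda^r\cong\Lambda^s$.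

\emph{Relative homology.} Let $K'=K^{(n-1)}$. Since $n-1\ge2$, $\pi_1K'=\pi_1K$, and the preimage $\tilde K'$ of $K'$ in $\tilde K$ is its universal cover. The relative complex is $C_N\to\dots\to C_n$, so $H_i(\tilde K,\tilde K')$ is $P$ for $i=n$ and zero otherwise. Let $L=K'\vee\bigvee_rS^{n-1}$, mapped to $K$ by the inclusion on $K'$ and the constant map on the spheres, and let $Q\simeq K$ be the mapping cylinder, so that $K'\subset L\subset Q$. The spheres are simply connected, so the three spaces have the same fundamental group. We have $H_*(\tilde Q,\tilde K')\cong H_*(\tilde K,\tilde K')$, and $H_i(\tilde L,\tilde K')$ is $\Lambda^r$ for $i=n-1$ and zero otherwise. The long exact sequence of the triple $(\tilde Q,\tilde L,\tilde K')$ gives $H_i(\tilde Q,\tilde L)=0$ for $i\ne n$ and an exact sequence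
\[0\to P\to H_n(\tilde Q,\tilde L)\to\Lambda^r\to0 .\]
It splits because $\Lambda^r$ is free, so $H_n(\tilde Q,\tilde L)\cong P\oplus\Lambda^r\cong\Lambda^s$.

\emph{Attaching cells.} Both $\tilde Q$ and $\tilde L$ are simply connected, so the relative Hurewicz theorem gives isomorphisms of $\Lambda$-modules $\pi_n(Q,L)\cong\pi_n(\tilde Q,\tilde L)\cong H_n(\tilde Q,\tilde L)$. Represent a $\Lambda$-basis by maps $(D^n,S^{n-1})\to(Q,L)$. Attach $s$ cells of dimension $n$ to $L$ along their boundaries to get a finite complex $L'$ of dimension at most $n$, and use the maps themselves to extend the inclusion of $L$ to $g:L'\to Q$. As $n\ge3$, $\pi_1L'=\pi_1L$, so $g$ is an isomorphism on $\pi_1$. The module $H_n(\tilde L',\tilde L)$ is free on lifts of the new cells, and $\tilde g$ sends this basis to the chosen one; in other degrees both relative groups vanish. By the five lemma $\tilde g:\tilde L'\to\tilde Q$ is a homology isomorphism of simply connected complexes, hence a homotopy equivalence by Whitehead's theorem. So $g$ is an isomorphism on all homotopy groups, and $L'\simeq Q\simeq K$.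
\end{proof}

The coefficient modules used are the $P_k$, the first being the free module $C_N$, which is not a finitely generated group when $\pi_1K$ is infinite. The hypothesis $n\ge3$ ensures that $K^{(n-1)}$, $L$ and $L'$ all have the fundamental group of $K$. For $n=2$ the skeleton $K^{(1)}$ is a graph, its preimage in $\tilde K$ need not be simply connected, and the Hurewicz step is not available.

\begin{proof}[Proof of Theorem~\ref{thm:compl}(3)]
If $\varphi:K\to X$ is a homotopy equivalence from a finite complex of dimension at most $m$, then $H^i(X,L)=H^i(K,\varphi^*L)=0$ for $i>m$ by (F4), applied on each component of $K$. Conversely, assume the vanishing. By Lemma~\ref{lem:finitecw}, $X$ has finitely many connected components, which are open and closed, and each component $X^0$ receives a homotopy equivalence $\varphi:K\to X^0$ from a connected finite complex. A module $M$ over $\mathbb Z[\pi_1K]=\mathbb Z[\pi_1X^0]$ corresponds to a locally constant sheaf $L^0$ on the locally contractible space $X^0$. Its extension by zero $L$ is locally constant on $X$, and $H^i(K;M)=H^i(X^0,L^0)=H^i(X,L)=0$ for $i>m$ by (F4). By Lemma~\ref{lem:wall} each component has a model of dimension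 $\le m$, and so does $X$.
\end{proof}

\section{Affine curves and surfaces}\label{sec:low}

\begin{proposition}\label{prop:low}
A nonempty affine variety $X$ of dimension $d\le2$ has a model of dimension $\le d$.
\end{proposition}

The method is the homotopy version of Lemma~\ref{lem:disc}. Choose a function $\rho:X\to\mathbb C$ that is a fiber bundle off a finite set $\Delta$, and cover $\mathbb C$ by a chain of open strips, each containing one point of $\Delta$. The part of $X$ over a strip, or over the overlap of two strips, is homotopy equivalent to a fiber, and gluing adds one to the dimension $d-1$ of the models of the fibers. For $O\subset\mathbb C$ write $X_O=\rho^{-1}(O)$, and $X_z=\rho^{-1}(z)$.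

\begin{example}\label{ex:hyperbola}
Let $X=\{xy=1\}\cong\mathbb C^*$ and $\rho=x+y$. The fiber over $z$ is given by $x^2-zx+1=0$, so it is one point for $z=\pm2$ and two points otherwise. With two half-planes as strips, the model is the double mapping cylinder of $\mathrm{pt}\leftarrow\{2\text{ points}\}\to\mathrm{pt}$, a circle. The choice of $\rho$ matters. For $\rho=x$ the special fiber $X_0$ is empty while $X_{D}\simeq S^1$ for every disc $D\ni0$: points escape to infinity as $z\to0$, and $X_D$ does not retract to $X_0$.
\end{example}

The escape is excluded by taking $\rho$ from a finite map. We need two more standard facts. A fiber bundle over a paracompact base is a Hurewicz fibration, that is, it has the homotopy lifting property for all spaces. And Hardt triviality \cite[Ch.~9]{bcr}, in the case of a continuous semialgebraic function $g:K\to\mathbb R$, gives a finite partition of $\mathbb R$ into points and open intervals $I$ with homeomorphisms $g^{-1}(I)\cong\Phi_I\times I$ over $I$.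

We shall repeatedly use this observation: if $E'\subset E$ and $H_s$ is a homotopy of self-maps of $E$ with $H_0=\mathrm{id}$, $H_1(E)\subset E'$ and $H_s(E')\subset E'$ for all $s$, then $H_1$ is a homotopy inverse of the inclusion $E'\to E$. We call $H_s$ a \emph{compression} of $E$ into $E'$. If $\rho:E\to O$ is a Hurewicz fibration and $h_s$ is a compression of $O$ into $O'$, then a lift $H_s$ of $h_s\circ\rho$ with $H_0=\mathrm{id}$ is a compression of $E$ into $\rho^{-1}(O')$. For $\mu>0$ put
\[c^\mu_s(t)=(1-s)\,t+s\min(t,\mu)\qquad(t>0,\ 0\le s\le1);\]
then $c^\mu_0=\mathrm{id}$, $0<c^\mu_s(t)\le t$, $c^\mu_s(t)=t$ for $t\le\mu$, and $c^\mu_1\le\mu$.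

\begin{proof}[Proof of Proposition~\ref{prop:low}]
We use induction on $d$; for $d=0$ the space $X$ is finite. Let $d\in\{1,2\}$, let $X\subset\mathbb C^N$ be closed, and let $\pi:X\to\mathbb C^d$ be a Noether normalization.

\emph{The function $\rho$.} If $d=1$, put $\rho=\pi$. If $d=2$, then by (E) there is a nonconstant polynomial $f$ such that $\pi$ is a finite covering over the complement of $V=\{f=0\}\subset\mathbb C^2$; choose linear coordinates with $f$ monic in $z_2$ and put $\rho=z_1\circ\pi$. By Lemma~\ref{lem:generic} there is a finite set $\Delta\subset\mathbb C$, which we may take nonempty, such that $\rho$ is a fiber bundle over $\mathbb C\setminus\Delta$. Every fiber $X_z$ is affine and finite over $\{z\}\times\mathbb C^{d-1}$, so it has a model of dimension $\le d-1$ by induction.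

\emph{Claim.} For $\delta\in\Delta$ and every sufficiently small open disc $D$ centered at $\delta$, the inclusion $X_\delta\to X_D$ is a homotopy equivalence.

We first prove a compact version and then remove the part at infinity. Let $\bar D_\eta$ be the closed disc of some radius $\eta>0$ about $\delta$. If $d=1$, let $K=\pi^{-1}(\bar D_\eta)$. If $d=2$, choose $R$ with $V\cap(\bar D_\eta\times\mathbb C)\subset\{|z_2|<R\}$, which is possible since $f$ is monic, and let $K=\pi^{-1}(\bar D_\eta\times\{|z_2|\le R\})$. As $\pi$ is finite, $K$ is a compact semialgebraic set. Put $g=|\rho-\delta|$ on $K$, $K_0=\{g=0\}$ and $K_{<\epsilon}=\{g<\epsilon\}$.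

\emph{Step 1: there is $\epsilon_0\le\eta$ such that $K_0\to K_{<\epsilon}$ is a homotopy equivalence for $0<\epsilon<\epsilon_0$.} We have two families of neighborhoods of $K_0$. The sets $N_t$ of \eqref{eq:full}, for a triangulation of $(K,K_0)$ with $K_0$ full, retract to $K_0$. The sets $K_{<\epsilon}$ will be shown to be equivalent to one another. Interleaving the families transfers the property.

By Hardt triviality there is $\epsilon_0\le\eta$ with $g^{-1}((0,\epsilon_0))\cong\Phi\times(0,\epsilon_0)$ over $(0,\epsilon_0)$. Let $0<\epsilon'<\epsilon<\epsilon_0$ and $\mu=\epsilon'/2$. The homotopy $(\phi,t)\mapsto(\phi,c^\mu_s(t))$ on the open set $K_{<\epsilon}\setminus K_0$ and the identity on the open set $K_{<\mu}$ agree on the overlap. Together they define a compression of $K_{<\epsilon}$ into $K_{<\epsilon'}$, so $K_{<\epsilon'}\to K_{<\epsilon}$ is a homotopy equivalence.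

If $O$ is an open neighborhood of $K_0$ in $K$, then $g$ and $1-\lambda$ have positive lower bounds on the compact set $K\setminus O$. So both families are neighborhood bases of $K_0$, and we can choose successively $t_1$, $\epsilon_1<\epsilon_0$, $t_2\le t_1$, $\epsilon_2<\epsilon_1$ with inclusions
\[K_{<\epsilon_2}\xrightarrow{\ u\ }N_{t_2}\xrightarrow{\ v\ }K_{<\epsilon_1}\xrightarrow{\ w\ }N_{t_1}.\]
The composite $vu$ is a homotopy equivalence by the previous paragraph, and $wv$ is one because both $N_{t_i}$ deformation retract onto $K_0$. So $v$ has a right and a left homotopy inverse and is a homotopy equivalence. Hence so is $K_0\to N_{t_2}\to K_{<\epsilon_1}$. Comparing $K_{<\epsilon}$ with $K_{<\epsilon_1}$ gives the statement for all $\epsilon<\epsilon_0$.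

\emph{Step 2: proof of the Claim.} Let $D$ have radius $\epsilon<\epsilon_0$. If $d=1$, then $X_D=K_{<\epsilon}$ and $X_\delta=K_0$, and Step 1 is the Claim. Let $d=2$. The set $A=D\times\{|z_2|\ge R\}$ misses $V$, so $\pi$ is a covering over $A$. The deformation $(z_1,z_2)\mapsto\bigl(z_1,\,c^R_s(|z_2|)\,z_2/|z_2|\bigr)$ of $A$ onto $D\times\{|z_2|=R\}$ lifts to a homotopy of $\pi^{-1}(A)$ starting at the identity, and by uniqueness of path lifting the lift is stationary over $|z_2|=R$. Glued with the identity on the closed set $K_{<\epsilon}=\pi^{-1}(D\times\{|z_2|\le R\})$ of $X_D$, it is a deformation retraction of $X_D$ onto $K_{<\epsilon}$. It preserves $\rho$, so it restricts to a deformation retraction of $X_\delta$ onto $K_0$. The composite $K_0\to K_{<\epsilon}\to X_D$ of two homotopy equivalences equals $K_0\to X_\delta\to X_D$, whose first map is a homotopy equivalence. So the last map is one too.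

\emph{Assembly.} Multiply $\rho$ by a complex number of modulus one so that $\Delta=\{\delta_1,\dots,\delta_k\}$ with $\operatorname{Re}\delta_1<\dots<\operatorname{Re}\delta_k$. Choose $c_i$ with $\operatorname{Re}\delta_i<c_i<\operatorname{Re}\delta_{i+1}$ for $1\le i<k$, put $c_0=-\infty$, $c_k=\infty$, choose $\nu>0$ smaller than all distances $|c_i-\operatorname{Re}\delta_l|$, and let $O_i=\{c_{i-1}-\nu<\operatorname{Re}z<c_i+\nu\}$. These convex open sets cover $\mathbb C$, $O_i\cap\Delta=\{\delta_i\}$, the overlap $O_i\cap O_{i+1}$ is a strip disjoint from $\Delta$, and $O_i\cap O_l=\emptyset$ for $|i-l|\ge2$.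

Over $O_i\cap O_{i+1}$ the map $\rho$ is a Hurewicz fibration, and the linear contraction to a point $z$ is a compression into $\{z\}$. So $X_{O_i\cap O_{i+1}}\simeq X_z$.

Let $D_i\subset O_i$ be a disc about $\delta_i$ as in the Claim, of radius $2\mu$. The radial homotopy $z\mapsto\delta_i+c^\mu_s(|z-\delta_i|)\,(z-\delta_i)/|z-\delta_i|$ stays in the convex set $O_i$ and avoids $\delta_i$; it is a compression of $O_i\setminus\{\delta_i\}$ into $D_i\setminus\{\delta_i\}$. Over $O_i\setminus\{\delta_i\}$ the map $\rho$ is a Hurewicz fibration, so $X_{D_i\setminus\{\delta_i\}}\to X_{O_i\setminus\{\delta_i\}}$ is a homotopy equivalence. Lemma~\ref{lem:glue}(b) with $A=X_{D_i}$ and $B=X_{O_i\setminus\{\delta_i\}}$ gives $X_{O_i}\simeq X_{D_i}$, and the Claim gives $X_{D_i}\simeq X_{\delta_i}$.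

Thus all $X_{O_i}$ and $X_{O_i\cap O_{i+1}}$ have models of dimension $\le d-1$. The open sets $X_{O_1}\cup\dots\cup X_{O_i}$ and $X_{O_{i+1}}$ meet in $X_{O_i\cap O_{i+1}}$. By Lemma~\ref{lem:glue}(a) and induction on $i$, each $X_{O_1}\cup\dots\cup X_{O_i}$ has a model of dimension $\le d$, and for $i=k$ this is $X$.
\end{proof}

The restriction $d\le2$ enters in Step 2, which needs $V$ to be bounded in the fiber direction. For $d\geq 3$ the nonempty fibers of the hypersurface $V\subset\mathbb C^d$ over the $z_1$-line are affine of positive dimension, hence unbounded. Those cases are covered by Lemma~\ref{lem:wall}.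

\section{Proofs of the theorems}\label{sec:proofs}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
We may assume that $X$ is reduced. Let $m=a+d$.

If $m\ge3$, then every locally constant sheaf $L$ on $X$ is weakly constructible with $\dim\operatorname{supp}L\le d$, so $H^i(X,L)=0$ for $i>m$ by Proposition~\ref{prop:vanishing}. Theorem~\ref{thm:compl}(3), proved in Section~\ref{sec:cells}, gives a model of dimension $\le m$.

If $m\le2$, then $a\le d$ by Lemma~\ref{lem:strat}(c), so $(a,d)$ is one of $(0,0)$, $(0,1)$, $(0,2)$, $(1,1)$. If $a=0$, then $X$ is affine by Lemma~\ref{lem:strat}(b), and Proposition~\ref{prop:low} applies.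

Let $(a,d)=(1,1)$. On a curve the closed strata are points, and these can be thickened to affine open sets whose intersections stay under control. By Lemma~\ref{lem:strat}(c) there is an affine open $U\subset X$ with finite complement $\{x_1,\dots,x_r\}$. For each $i$ take an affine open neighborhood of $x_i$ and a regular function on it that vanishes at the points $x_l$, $l\ne i$, lying in it but not at $x_i$. The locus $V_i$ where this function is nonzero is affine and open, and it contains $x_i$ and no other $x_l$. Put $X_i=U\cup V_1\cup\dots\cup V_i=U\cup\{x_1,\dots,x_i\}$, so that $X_0=U$ and $X_r=X$. Then $X_{i-1}\cap V_i=V_i\cap U$ is affine because $X$ is separated. By Proposition~\ref{prop:low}, $U$, $V_i$ and $V_i\cap U$ have models of dimension $\le1$. By Lemma~\ref{lem:glue}(a) and induction on $i$, $X_i=X_{i-1}\cup V_i$ has a model of dimension $\le\max(2,1,1+1)=2=a+d$.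
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:compl}, parts (1), (2) and (4)]
Part (1) is Proposition~\ref{prop:vanishing} with $n=\operatorname{asn}X$.

(2) By Lemma~\ref{lem:strat}(a), $X'$ is separated and $\operatorname{asn}X'\le\operatorname{asn}X$. Apply Theorem~\ref{thm:main} to $X'$.

(4) Let $S$ be $\mathbb G_m^{d-a}$ or $\mathbb A^{d-a}$, an affine variety of dimension $d-a$. The projection $\mathbb P^a\times S\to\mathbb P^a$ is affine, and the inclusion $\mathbb P^a\times\{s\}\to\mathbb P^a\times S$ is a closed immersion. By Lemma~\ref{lem:strat}(a), used twice, $\operatorname{asn}(\mathbb P^a\times S)=\operatorname{asn}\mathbb P^a$. The cells $\mathbb A^{a-k}$, whose closures are the $\mathbb P^{a-k}$, give $\operatorname{asn}\mathbb P^a\le a$. Since $H^{2a}(\mathbb P^a(\mathbb C);\mathbb Q)\ne0$, Theorem~\ref{thm:main} gives $2a\le\operatorname{asn}\mathbb P^a+a$. So both varieties have affine stratification number $a$, and both have dimension $d$.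

The space $\mathbb P^a(\mathbb C)\times(\mathbb C^*)^{d-a}$ is homotopy equivalent to $\mathbb P^a(\mathbb C)\times(S^1)^{d-a}$, a closed connected orientable manifold of dimension $2a+(d-a)=a+d$. Its rational cohomology in degree $a+d$ is nonzero, so it has no CW model of dimension less than $a+d$. The space $\mathbb P^a(\mathbb C)\times\mathbb C^{d-a}$ is homotopy equivalent to $\mathbb P^a(\mathbb C)$, a finite complex of dimension $2a$, and $2a<a+d$ when $a<d$.
\end{proof}

\begin{thebibliography}{9}

\bibitem{talk}
\emph{Affine Stratification Number and Moduli Space of Curves},
\texttt{http://www.niser.ac.in/\~{}chitrabhanu/files/MAGiC-talk.pdf}.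

\bibitem{bcr}
Bochnak, Coste and Roy, \emph{Real algebraic geometry}.

\bibitem{hatcher}
Hatcher, \emph{Algebraic Topology}.

\bibitem{mather}
Mather, \emph{Notes on topological stability}.

\bibitem{verdier}
Verdier, 1976.

\bibitem{wall}
Wall, \emph{Finiteness conditions for CW-complexes}, Ann. of Math. 81 (1965).

\bibitem{whitney}
Whitney, 1965.

\end{thebibliography}
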